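
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Ascendant Baumslag--Solitar subgroups\\ of Poincar\'e duality groups}


\begin{abstract}
We show that, for nonzero integers $m,n$, the Baumslag--Solitar group $BS(m,n)$ is isomorphic to an ascendant subgroup of a $PD_4$-group if and only if $|m|=|n|=1$. More generally, if a rational duality group $K$ of dimension $d\ge n-2$ is ascendant in a $PD_n$-group, then $H^d(K;\mathbb QK)$ is one-dimensional; an integral duality group of dimension $d\in\{n-2,n-1,n\}$ is ascendant in some $PD_n$-group exactly when it is a $PD_d$-group. The proof combines a computation of cohomology relative to a commensurated duality subgroup, done in a category of smooth modules, with an argument about supports of derivations which shows that a certain intermediate group is finitely generated.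
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A group $\pi$ is a \emph{$PD_n$-group} (Poincar\'e duality group of dimension $n$) if it is of type $FP$, $H^i(\pi;\mathbb Z\pi)=0$ for $i\ne n$, and $H^n(\pi;\mathbb Z\pi)\cong\mathbb Z$ as an abelian group. Fundamental groups of closed aspherical $n$-manifolds are examples. A subgroup $K$ of a group $G$ is \emph{ascendant} if there is an increasing chain of subgroups $N_\alpha$, indexed by the ordinals $\alpha\le\lambda$ for some ordinal $\lambda$, with $N_0=K$, $N_\lambda=G$, $N_\alpha$ normal in $N_{\alpha+1}$ for all $\alpha<\lambda$, and $N_\beta=\bigcup_{\alpha<\beta}N_\alpha$ for all limit ordinals $\beta\le\lambda$. If $\lambda$ is finite, $K$ is subnormal.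

If a closed aspherical $4$-manifold fibers over a closed aspherical surface with fiber a closed aspherical surface, then the fundamental group of the fiber is a normal $PD_2$-subgroup of a $PD_4$-group. One may ask which other $2$-dimensional groups can sit in a $PD_4$-group in a similar way. A natural test is provided by the groups
\[
BS(m,n)=\langle a,t\mid ta^mt^{-1}=a^n\rangle ,\qquad m,n\ne0 .
\]
Here $BS(1,1)\cong\mathbb Z^2$ and $BS(1,-1)$, the Klein bottle group, are $PD_2$-groups. The others have equally good finiteness properties, and, as we shall see, their cohomology with rational group ring coefficients is also concentrated in degree $2$. Among the groups $K=BS(m,n)$, what singles out the two $PD_2$-groups is the \emph{size} of $H^2(K;\mathbb QK)$. The question whether a Baumslag--Solitar group other than the two $PD_2$-groups can be ascendant in a $PD_4$-group is raised in \cite{FDCS}. We answer it.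

\begin{theorem}\label{thm:BS}
For nonzero $m,n$, the group $BS(m,n)$ is isomorphic to an ascendant subgroup of some $PD_4$-group if and only if $|m|=|n|=1$.
\end{theorem}

This follows from a general statement. A \emph{rational duality group of dimension $d$} is a group $K$ of type $FP$ over $\mathbb Q$ with $H^q(K;\mathbb QK)=0$ for $q\ne d$. We write $D_K=H^d(K;\mathbb QK)$.

\begin{theorem}\label{thm:main}
Let $\pi$ be a $PD_n$-group and $K$ an ascendant subgroup which is a rational duality group of dimension $d\ge n-2$. Then $\dim_{\mathbb Q}D_K=1$.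
\end{theorem}

A duality group of dimension $d$ over $\mathbb Z$ is a group $K$ of type $FP$ with $H^q(K;\mathbb ZK)=0$ for $q\ne d$ and $H^d(K;\mathbb ZK)$ torsion-free.

\begin{theorem}\label{thm:int}
Let $d\in\{n-2,n-1,n\}$, $d\ge0$, and let $K$ be a duality group of dimension $d$ over $\mathbb Z$. Then $K$ is isomorphic to an ascendant subgroup of some $PD_n$-group if and only if $K$ is a $PD_d$-group. In particular, a one-ended group of type $FP$ with $cd_{\mathbb Z}=2$ which is ascendant in a $PD_4$-group is a $PD_2$-group.
\end{theorem}

\paragraph{The idea.} If $K$ is normal in $\pi$, the Lyndon--Hochschild--Serre (LHS) spectral sequence has a single nonzero row and gives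
\begin{equation}\label{eq:introLHS}
\mathbb Q\cong H^n(\pi;\mathbb Q\pi)\cong H^{n-d}\bigl(\pi/K;\mathbb Q[\pi/K]\otimes D_K\bigr).
\end{equation}
The right-hand side is additive in the vector space $D_K$, so $D_K$ must be a line. Two things go wrong when $K$ is only ascendant. First, conjugates of $K$ may differ from $K$. As long as they stay \emph{commensurable} with $K$, we recover a version of \eqref{eq:introLHS} by working relative to the whole commensurability class of $K$ (Section~\ref{sec:smooth}). Second, if some conjugate is not commensurable with $K$, we must climb from $K$ to $\pi$ in two stages, and the intermediate group $N$ is a subgroup about which no finiteness property is assumed. But then the conjugate of $K$ which causes the trouble also provides the cure: it is a second finitely generated, commensurated subgroup of $N$, and its presence, together with a nonzero first cohomology group, forces $N$ to be finitely generated (Section~\ref{sec:fg}). Section~\ref{sec:normal} shows both the difficulty and the cure by hand for $K\lhd N\lhd\pi$. A reader who wants only the main line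 can read Sections~\ref{sec:prelim} and \ref{sec:normal} and then pass to Section~\ref{sec:proof}, taking the numbered statements in between for granted.

\begin{remark}\label{rem:hyp}
Ascendancy cannot be dropped from Theorem~\ref{thm:main}. The group $\langle a,b,c,e\mid[a,b][c,e]=1\rangle$ of the closed orientable surface of genus $2$ is a $PD_2$-group and an amalgam of the free groups on $a,b$ and on $c,e$ along the infinite cyclic groups generated by the commutators. So $K=\langle a,b\rangle$ is free of rank $2$, a rational duality group of dimension $1=n-1$, and $H^1(K;\mathbb QK)$ has infinite dimension because $K$ has infinitely many ends. The hypothesis $d\ge n-2$ is used at a single point of the proof, to pinch a cohomological dimension between $d+1$ and $n-1$; see \eqref{eq:pinch}.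
\end{remark}

\section{Conventions and standard facts}\label{sec:prelim}

Modules are left modules unless stated otherwise, $E$ always denotes a $\mathbb Q$-vector space, tensor products without subscript are over $\mathbb Q$, $cd$ means $cd_{\mathbb Q}$, and f.g.\ means finitely generated. A derivation $\delta:G\to V$ satisfies $\delta(xy)=\delta(x)+x\delta(y)$. For a subset $c$ of a group $G$ let $\mathbb Q[c]\subset\mathbb QG$ be its span. If $P\le G$, a free $\mathbb QG$-module $F=\mathbb QG\otimes E$ decomposes over $\mathbb QP$ as
\begin{equation}\label{eq:cosets}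
F=\bigoplus_{c\in P\backslash G}\mathbb Q[c]\otimes E,\qquad \mathbb Q[c]\otimes E\cong\mathbb QP\otimes E,
\end{equation}
so $F$ is free over $\mathbb QP$. A module is \emph{of type $FP$} if it has a finite resolution by f.g.\ projectives; a group $G$ is of type $FP$ over $R$ if the trivial $RG$-module $R$ is. Then $G$ is f.g., $cd_RG<\infty$, and each $H^q(G;-)$ commutes with direct sums of $RG$-modules.

\smallskip
\noindent\textbf{(F)} \emph{If $cd\,G=m<\infty$, then $H^m(G;F)\ne0$ for some free $\mathbb QG$-module $F$,} because $H^m(G;-)$ is right exact and nonzero. Consequently, if $cd\,G<\infty$ and $H^q(G;F)=0$ for all free $F$ and all $q\le j$, then $cd\,G\ge j+1$. If moreover $G$ is of type $FP$ over $\mathbb Q$, then $H^m(G;\mathbb QG)\ne0$. Hence a rational duality group $K$ of dimension $d$ has $cd\,K=d$ and $D_K\ne0$; it is f.g.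

\smallskip
\noindent\textbf{(Sh)} \emph{If $[G:S]<\infty$, then $H^q(G;\mathbb QG)\cong H^q(S;\mathbb QS)$.} This is Shapiro's lemma, since $\mathbb QG$ is coinduced from $\mathbb QS$.

\smallskip
\noindent\textbf{(P)} \emph{A $PD_n$-group $\pi$ is f.g.\ and of type $FP$ over $\mathbb Q$, $cd\,\pi=n$, and $H^n(\pi;\mathbb Q\pi)\cong\mathbb Q$,} because $H^i(\pi;\mathbb Q\pi)=H^i(\pi;\mathbb Z\pi)\otimes_{\mathbb Z}\mathbb Q$. Subgroups $S\le\pi$ satisfy $cd\,S\le n$. If $[\pi:S]<\infty$, then $S$ is f.g.\ and $H^n(S;\mathbb QS)\cong\mathbb Q$ by (Sh).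

\smallskip
\noindent\textbf{(T)} \emph{If $[P:N]<\infty$, then $\operatorname{cores}\circ\operatorname{res}=[P:N]$; so $\operatorname{res}:H^q(P;W)\to H^q(N;W)$ is injective for every $\mathbb QP$-module $W$.}

\smallskip
\noindent\textbf{(C)} For $P\le G$, $g\in G$, a $\mathbb QG$-module $W$ and a $\mathbb QP$-submodule $W_0\subset W$, there is a natural isomorphism $g_*:H^q(P;W_0)\to H^q(gPg^{-1};gW_0)$, with $(gh)_*=g_*h_*$. \emph{If $g\in P$, it is the identity.}

\smallskip
The next observation replaces finiteness arguments of the form ``$H^p$ commutes with direct sums''.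

\begin{lemma}\label{lem:additive}
Let $\Phi$ be an additive functor from $\mathbb Q$-vector spaces to $\mathbb Q$-vector spaces. If $\dim\Phi(D)=1$, then $\dim D=1$.
\end{lemma}
\begin{proof}
$D\ne0$, as $\Phi(0)=0$. If $\dim D=\infty$, then $D\cong D\oplus D$, so $\Phi(D)\cong\Phi(D)\oplus\Phi(D)$, which is impossible in dimension $1$. If $\dim D=k<\infty$, then $\Phi(D)\cong\Phi(\mathbb Q)^k$, so $k=1$.
\end{proof}

Finally we make Shapiro's lemma explicit on one coset.

\begin{lemma}\label{lem:coset}
Let $P_0\le P\le G$ with $[P:P_0]<\infty$ and let $x\in G$. The composite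
\[
r:\ H^q(P;\mathbb Q[Px]\otimes E)\xrightarrow{\operatorname{res}}H^q(P_0;\mathbb Q[Px]\otimes E)\longrightarrow H^q(P_0;\mathbb Q[P_0x]\otimes E),
\]
whose second map is induced by the projection $\operatorname{pr}$ that kills the elements of $Px\setminus P_0x$, is an isomorphism.
\end{lemma}
\begin{proof}
The set $Px$ is the disjoint union of the finitely many sets $u^{-1}P_0x$, where $u$ runs through representatives of $P_0\backslash P$. The element $\operatorname{pr}(uz)$ is $u$ times the component of $z$ in $\mathbb Q[u^{-1}P_0x]\otimes E$. Hence $z\mapsto(u\mapsto\operatorname{pr}(uz))$ is an isomorphism of $\mathbb QP$-modules from $\mathbb Q[Px]\otimes E$ to the coinduced module $\operatorname{Hom}_{\mathbb QP_0}(\mathbb QP,\mathbb Q[P_0x]\otimes E)$, and it turns $\operatorname{pr}$ into evaluation at $1$. So $r$ is the Shapiro isomorphism.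
\end{proof}

\section{The dualizing module of a Baumslag--Solitar group}\label{sec:BS}

\begin{proposition}\label{prop:BS}
$K=BS(m,n)$, $m,n\neq0$, is a rational duality group of dimension $2$. If $|m|,|n|$ are not both $1$, then $\dim D_K\ge2$.
\end{proposition}

The proof describes $D_K$ as the cokernel of a map from the vertices to the edges of the Bass--Serre tree. Every line in the tree carries a nonzero functional on this cokernel, and there is more than one line unless $|m|=|n|=1$.

\begin{proof}
$K$ is an HNN extension with infinite cyclic base $A=\langle a\rangle$, stable letter $t$ and associated subgroup $C=\langle a^n\rangle=t\langle a^m\rangle t^{-1}$. Its Bass--Serre tree has vertex set $K/A$ and edge set $K/C$, where $gC$ joins $gA$ and $gtA$. So there is an exact sequence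
\begin{equation}\label{eq:tree}
0\to\mathbb Q[K/C]\to\mathbb Q[K/A]\to\mathbb Q\to0,\qquad gC\mapsto gtA-gA .
\end{equation}
Both $\mathbb Q[K/A]$ and $\mathbb Q[K/C]$ have free resolutions of length $1$ with one generator in each degree. Hence $\mathbb Q$ has a finite free resolution of length $2$, and $K$ is of type $FP$ over $\mathbb Q$.

\emph{The cohomology sequence.} Since $A$ and $C$ are infinite cyclic, $H^q(A;\mathbb QK)=H^q(C;\mathbb QK)=0$ for $q\ne1$. Evaluating derivations at $a$ and at $a^n$ gives
\[
H^1(A;\mathbb QK)=\mathbb QK/(a-1)\mathbb QK=\mathbb Q[A\backslash K],\qquad H^1(C;\mathbb QK)=\mathbb Q[C\backslash K].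
\]
Applying $\operatorname{Ext}_{\mathbb QK}(-,\mathbb QK)$ to \eqref{eq:tree} we get $H^q(K;\mathbb QK)=0$ for $q\neq1,2$ and
\[
0\to H^1(K;\mathbb QK)\to\mathbb Q[A\backslash K]\xrightarrow{\ \partial\ }\mathbb Q[C\backslash K]\to H^2(K;\mathbb QK)\to0 ,
\]
where $\partial$ takes the class of a derivation $\delta:A\to\mathbb QK$ to that of $c\mapsto t\delta(t^{-1}ct)-\delta(c)$.

\emph{A formula for $\partial$.} Let $\delta(a)=x$. Then $\delta(a^k)=[k]x$ with $[k]=(a^k-1)/(a-1)=\epsilon_k\sum_{i\in I_k}a^i$, where $\epsilon_k$ is the sign of $k$, $I_k=\{0,\dots,k-1\}$ if $k>0$ and $I_k=\{k,\dots,-1\}$ if $k<0$. In both cases $I_k$ is a complete set of residues mod $|k|$. Since $t^{-1}a^nt=a^m$, the value of $\partial\delta$ at $a^n$ is $t[m]x-[n]x$. Taking $x=g\in K$ we get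
\[
\partial(Ag)=\epsilon_m\sum_{i\in I_m}Cta^ig-\epsilon_n\sum_{j\in I_n}Ca^jg .
\]
The $Ca^jg$ are the $|n|$ cosets of $C$ in $Ag$. Because $Ct=t\langle a^m\rangle$, the $Cta^ig$ are the $|m|$ cosets of $C$ in $tAg$.

\emph{Translation to a tree.} Let $Y$ be the graph with vertex set $A\backslash K$ and edge set $C\backslash K$, in which $Cg$ joins $Ag$ and $At^{-1}g$. The map $g\mapsto g^{-1}$ identifies $Y$ with the Bass--Serre tree, which is infinite and regular of degree $|m|+|n|\ge2$. The edges at the vertex $Ag$ are the cosets of $C$ in the disjoint sets $Ag$ and $tAg$, that is, exactly those which occur in $\partial(Ag)$, each with coefficient $\pm1$. For a finitely supported function $u$ on the vertices, the coefficient of $\partial u$ at the edge $Cg$ is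
\[
\epsilon_m\,u(At^{-1}g)-\epsilon_n\,u(Ag).
\]

\emph{$H^1(K;\mathbb QK)=0$.} If $\partial u=0$, then $|u|$ takes the same value at the two ends of every edge, so it is constant. Having finite support on an infinite tree, $u$ is $0$.

\emph{Functionals on $D_K$.} A linear functional on $D_K=\operatorname{coker}\partial$ is a function $f$ on the edges of $Y$ such that at each vertex a certain sum of the values of $f$ at the incident edges, with coefficients $\pm1$, vanishes. Each bi-infinite embedded line $\ell\subset Y$ carries such an $f$, with values $\pm1$ on the edges of $\ell$ and $0$ elsewhere: every vertex of $\ell$ meets exactly two edges of $\ell$, so the signs can be chosen successively along $\ell$. If $|m|+|n|\ge3$, there are two lines with different edge sets. The corresponding functionals have different nonempty supports and each is $\pm1$ on its support, so neither is a multiple of the other. Thus $\dim D_K\ge2$.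
\end{proof}

When $|m|=|n|=1$, $Y$ is itself a line and $\dim D_K=1$: a functional is determined by its value at one edge.

\section{Subgroups of infinite index}\label{sec:strebel}

We use the following theorem of Strebel \cite{Strebel}; we include a proof.

\begin{theorem}\label{thm:strebel}
If $S$ is a subgroup of infinite index in a $PD_n$-group $\pi$, then $cd\,S\le n-1$.
\end{theorem}

\begin{proof}
Since $cd\,S\le n$, it suffices to show $H^n(S;M)=0$ for every $\mathbb QS$-module $M$. Let
\[
W=\{f:\pi\to M\mid f(sx)=sf(x)\text{ for }s\in S\},\qquad (gf)(x)=f(xg),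
\]
be the coinduced module, so $H^n(S;M)\cong H^n(\pi;W)$. As $\pi$ has a resolution of length $n$ by f.g.\ projective $\mathbb Q\pi$-modules, $H^n(\pi;W)\cong H^n(\pi;\mathbb Q\pi)\otimes_{\mathbb Q\pi}W$. By (P), $\pi$ acts (from the right) on the line $H^n(\pi;\mathbb Q\pi)$ through a character $\chi$. So $H^n(\pi;W)$ is the space of coinvariants of $W$ with $g$ acting by $\chi(g)^{-1}g$. The map $f\mapsto(x\mapsto\chi(x)^{-1}f(x))$ identifies this twisted module with the coinduced module of $M$ twisted by $\chi|_S^{-1}$. Therefore it suffices to show that the coinvariants $W_\pi$ vanish for every $M$. We shall do this by pushing functions off to infinity in $S\backslash\pi$.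

Let $\Sigma=\Sigma^{-1}$ be a finite generating set of $\pi$, and let $X$ be the graph with vertex set $S\backslash\pi$ and edges joining $c$ to $c\sigma^{-1}$ ($\sigma\in\Sigma$). It is infinite, connected and locally finite. Choose a rooted spanning tree. Call a vertex \emph{big} if it has infinitely many descendants. The root is big, and every big vertex has a big child; choose one for each. For each vertex $v$ let $\rho_v$ be the ray which goes up from $v$ to the nearest big vertex $u(v)$ (with $u(v)=v$ if $v$ is big) and then descends forever through chosen big children.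

\emph{Each vertex $w$ lies on only finitely many $\rho_v$.} If $w$ is not big and lies on $\rho_v$, then $w$ is on the upward part, so $v$ is $w$ or one of its finitely many descendants. If $w$ is big and lies on $\rho_v$, then $u(v)$ is $w$ or one of its finitely many ancestors. For a given big $u$ there are finitely many $v$ with $u(v)=u$: the vertex $u$ itself, and the vertices of the finite branches that start at the finitely many non-big children of $u$.

Let $f\in W$. For a coset $c$ let $f_c\in W$ be the restriction of $f$ to $c$, extended by $0$. Note that $\sigma f_c$ is supported on $c\sigma^{-1}$. Write $\rho_c=(c_0,c_1,\dots)$ with $c_0=c$, choose $\sigma_{c,i}\in\Sigma$ with $c_{i+1}=c_i\sigma_{c,i}^{-1}$, and put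
\[
f_{c,0}=f_c,\qquad f_{c,i+1}=\sigma_{c,i}f_{c,i},
\]
so $f_{c,i}$ is supported on $c_i$. As the $c_i$ are distinct, $f_c=\sum_i(f_{c,i}-f_{c,i+1})=\sum_i(1-\sigma_{c,i})f_{c,i}$ pointwise. By the finiteness just proved, the sum
\[
g_\sigma=\sum_{(c,i):\,\sigma_{c,i}=\sigma}f_{c,i}
\]
has only finitely many nonzero terms on each coset of $S$, so it defines an element of $W$. Summing over $c$ we get $f=\sum_{\sigma\in\Sigma}(1-\sigma)g_\sigma$. Hence $W_\pi=0$.
\end{proof}

\section{Normal steps, and the model case}\label{sec:normal}

To climb along a chain of subgroups we need to know their cohomology with free coefficients in the lowest degree where it can be nonzero.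

\begin{definition}
A group $P$ is \emph{$m$-tame} if $H^q(P;F)=0$ for all free $\mathbb QP$-modules $F$ and all $q<m$, and $H^m(P;-)$ commutes with direct sums of free $\mathbb QP$-modules.
\end{definition}

A rational duality group of dimension $d$ is $d$-tame.

\begin{lemma}\label{lem:finiteext}
If $N\le P$, $[P:N]<\infty$ and $N$ is $m$-tame, then $P$ is $m$-tame.
\end{lemma}
\begin{proof}
Free $\mathbb QP$-modules are free over $\mathbb QN$, so the vanishing follows from (T). Let $\kappa_P:\bigoplus H^m(P;F_i)\to H^m(P;\bigoplus F_i)$ be the canonical map and $\kappa_N$ the one for $N$, an isomorphism. If $\kappa_P(z)=0$, then $\kappa_N(\operatorname{res}z)=0$, so $\operatorname{res}z=0$ and $z=0$. Given $y\in H^m(P;\bigoplus F_i)$, write $\operatorname{res}y=\kappa_N(w)$; then $[P:N]\,y=\operatorname{cores}\kappa_N(w)=\kappa_P(\operatorname{cores}w)$.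
\end{proof}

\begin{lemma}\label{lem:normal}
Let $P\lhd G$, let $P$ be $m$-tame, and put $Y=H^m(P;\mathbb QP)$.
\begin{itemize}
\item[(a)] $H^m(P;\mathbb QG\otimes E)\cong\mathbb Q[G/P]\otimes Y\otimes E$ as $G/P$-modules, with $G/P$ acting on the first factor.
\item[(b)] If $G/P$ is infinite, then $H^q(G;F)=0$ for all free $\mathbb QG$-modules $F$ and $q\le m$.
\item[(c)] If $cd\,P\le m$, then $H^{m+p}(G;F)\cong H^p(G/P;H^m(P;F))$, naturally in the free module $F$. In particular, $H^{m+p}(G;\mathbb QG)\cong H^p(G/P;\mathbb Q[G/P]\otimes Y)$.
\end{itemize}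
\end{lemma}
\begin{proof}
(a) By \eqref{eq:cosets} and tameness, $H^m(P;\mathbb QG\otimes E)=\bigoplus_cH^m(P;\mathbb Q[c]\otimes E)$ over $c\in P\backslash G=G/P$. By (C), $g\in G$ maps the summand of $c$ to that of $gc$. The stabilizer of each summand is $P$, which acts trivially. So the module is induced, $\mathbb Q[G/P]\otimes H^m(P;\mathbb QP\otimes E)$, and $H^m(P;\mathbb QP\otimes E)=Y\otimes E$ by tameness.

(b), (c) In the LHS spectral sequence $H^p(G/P;H^q(P;F))\Rightarrow H^{p+q}(G;F)$ the rows $q<m$ vanish. If $G/P$ is infinite, then $H^0(G/P;\mathbb Q[G/P]\otimes Y\otimes E)=0$, which gives (b). If $cd\,P\le m$, only the row $q=m$ is nonzero, which gives (c).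
\end{proof}

\paragraph{Normal subgroups.} Let $K$ be a rational duality group of dimension $d$ which is normal in a $PD_n$-group $\pi$. Lemma~\ref{lem:normal}(c) with $P=K$ gives \eqref{eq:introLHS}, and Lemma~\ref{lem:additive}, applied to $\Phi(X)=H^{n-d}(\pi/K;\mathbb Q[\pi/K]\otimes X)$, gives $\dim D_K=1$. The codimension $n-d$ plays no role here.

\paragraph{Two normal steps.} Now let $\pi$ be a $PD_n$-group, $K$ a rational duality group of dimension $d\ge n-2$, and $K\lhd N\lhd\pi$ with $[\pi:N]=\infty$. Suppose that for some $g\in\pi$ the subgroup $gKg^{-1}\cap K$ has infinite index in $gKg^{-1}$. Put $B=N/K$. Since $gKg^{-1}\lhd N$, its image $L$ in $B$ is an infinite f.g.\ normal subgroup.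

By Lemma~\ref{lem:normal}(b), $H^j(N;F)=0$ for $j\le d$ and $F$ free, so $cd\,N\ge d+1$ by (F). By Theorem~\ref{thm:strebel}, $cd\,N\le n-1\le d+1$. Hence $d=n-2$ and $cd\,N=d+1$. So $H^{d+1}(N;F)\ne0$ for some free $F$ by (F), and by Lemma~\ref{lem:normal}(a),(c) there is an $E$ with
\[
H^1(B;\mathbb QB\otimes E)\ne0 .
\]
We would like to apply Lemma~\ref{lem:normal} once more, to $N\lhd\pi$. For this $H^{d+1}(N;-)$ has to commute with direct sums of free modules. As $H^{d+1}(N;F)\cong H^1(B;H^d(K;F))$, this is so if $B$ is f.g., since then a derivation on $B$ is determined by finitely many values. A priori $B$ need not be f.g. The following argument shows that it is.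

\begin{lemma}\label{lem:model}
Let $L$ be an infinite f.g.\ normal subgroup of a group $B$. If $H^1(B;\mathbb QB\otimes E)\ne0$ for some $E$, then $[B:L]<\infty$. In particular $B$ is f.g.
\end{lemma}
\begin{proof}
View $V=\mathbb QB\otimes E$ as the module of finitely supported functions $f:B\to E$, with $(bf)(x)=f(b^{-1}x)$. As $L$ is infinite, $V^L=0$. Let $\delta:B\to V$ be a derivation which is not inner and let $l_1,\dots,l_r$ generate $L$. The set $S=\bigcup_jL\cdot\operatorname{supp}\delta(l_j)$ is a finite union of cosets of $L$, and $\operatorname{supp}\delta(l)\subset S$ for every $l\in L$.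

We claim that $xS\cap S\ne\emptyset$ for all $x\in B$. For $l\in L$,
\[
\delta(l)=x\,\delta(x^{-1}lx)-(l-1)\delta(x),
\]
where $\delta(l)$ is supported in $S$ and $x\delta(x^{-1}lx)$ in $xS$. If $xS\cap S=\emptyset$, multiplication by the indicator function $1_S$, which commutes with $L$, gives $\delta(l)=-(l-1)(1_S\delta(x))$ for all $l\in L$. So after subtracting an inner derivation we have $\delta|_L=0$. Then for $y\in B$ and $l\in L$,
\[
l\delta(y)=\delta(ly)=\delta(y\cdot y^{-1}ly)=\delta(y),
\]
so $\delta(y)\in V^L=0$. This contradicts the choice of $\delta$.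

Hence $B=SS^{-1}$, which is a finite union of cosets of the normal subgroup $L$.
\end{proof}

So $N$ is $(d+1)$-tame with $cd\,N=d+1=n-1$, and Lemma~\ref{lem:normal}(c) for $N\lhd\pi$ gives
\[
\mathbb Q\cong H^n(\pi;\mathbb Q\pi)\cong H^1\bigl(\pi/N;\mathbb Q[\pi/N]\otimes H^{n-1}(N;\mathbb QN)\bigr).
\]
By Lemma~\ref{lem:additive}, $H^{n-1}(N;\mathbb QN)\cong H^1(B;\mathbb QB\otimes D_K)$ is one-dimensional, and by Lemma~\ref{lem:additive} again $\dim D_K=1$.

For a general ascendant subgroup, normality of $K$ in the relevant group $N$ has to be replaced by commensurability of the conjugates of $K$, and $[N_\alpha:N]$ may become infinite only after many, perhaps transfinitely many, steps of the chain. Sections~\ref{sec:smooth} and \ref{sec:fg} deal with the first point, Section~\ref{sec:union} with the second.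

\section{Cohomology relative to a commensurated subgroup}\label{sec:smooth}

Two subgroups are commensurable if their intersection has finite index in both. Throughout this section $H$ is a group and $K\le H$ a rational duality group of dimension $d$ which is \emph{commensurated} in $H$: $hKh^{-1}$ is commensurable with $K$ for all $h\in H$. A commensurated subgroup need not be commensurable with a normal one. In $BS(1,2)\cong\mathbb Z[\frac12]\rtimes\mathbb Z$ the subgroup $\langle a\rangle$ is commensurated since $tat^{-1}=a^2$. A subgroup commensurable with $\langle a\rangle$ is contained in $\mathbb Z[\frac12]$, because $\mathbb Z$ is torsion-free, and is f.g., so it is infinite cyclic, generated by some $u\in\mathbb Z[\frac12]$. It is not normal: $t^{-1}ut\notin\langle u\rangle$, because $(t^{-1}ut)^2=u$.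

Let $\mathcal U$ be the set of subgroups of $H$ commensurable with $K$. It is closed under finite intersections, conjugation by elements of $H$, and passage to subgroups of finite index. We treat all members of $\mathcal U$ on the same footing, as one treats the compact open subgroups of a topological group.

\emph{Every $U\in\mathcal U$ is a rational duality group of dimension $d$.} It suffices to compare $U$ with $U'\le U$ of finite index. If $U$ is of type $FP$ over $\mathbb Q$, so is $U'$, by restricting a resolution. If $U'$ is of type $FP$ over $\mathbb Q$, then $\mathbb Q[U/U']$ is a $\mathbb QU$-module of type $FP$, and so is its direct summand $\mathbb Q$. And $H^q(U;\mathbb QU)\cong H^q(U';\mathbb QU')$ by (Sh). In particular $U$ is f.g.\ and $H^q(U;-)$ commutes with direct sums.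

\subsection{Smooth modules}

A $\mathbb QH$-module $V$ is \emph{smooth} if each $v\in V$ is fixed by some $U\in\mathcal U$. Submodules, quotients and direct sums of smooth modules are smooth, so smooth modules form an abelian category $\mathrm{Sm}$. The modules $\mathbb Q[H/U]$, $U\in\mathcal U$, are smooth, since $hU$ is fixed by $hUh^{-1}$.

\emph{$\mathbb Q[H/U]$ is projective in $\mathrm{Sm}$.} We have $\operatorname{Hom}(\mathbb Q[H/U],V)=V^U$, and must show that $V\mapsto V^U$ is exact on $\mathrm{Sm}$. Let $V\to V''$ be onto and $v''\in V''^U$. Lift $v''$ to $v\in V$; it is fixed by some $U'\in\mathcal U$, which we may take to be normal of finite index in $U$. The average of $v$ over $U/U'$ lies in $V^U$ and still maps to $v''$. (Here, as in (T), it matters that the coefficients are rational.) Hence $\mathrm{Sm}$ has enough projectives.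

\emph{Smooth vectors.} The functor $W\mapsto W^{sm}=\bigcup_{U\in\mathcal U}W^U$ from $\mathbb QH$-modules to $\mathrm{Sm}$ is right adjoint to the exact inclusion functor, so it preserves injectives, and $\mathrm{Sm}$ has enough injectives (embed $V$ into an injective module $W$; then $V\subset W^{sm}$). Since injective $\mathbb QH$-modules restrict to injective $\mathbb QU$-modules and direct limits are exact, its right derived functors are
\[
R^qsm(W)=\varinjlim_{U\in\mathcal U}H^q(U;W),
\]
with restriction maps; $h\in H$ acts through $h_*:H^q(U;W)\to H^q(hUh^{-1};W)$. Put $H^p_{\mathcal U}(H;V)=\operatorname{Ext}^p_{\mathrm{Sm}}(\mathbb Q,V)$. Since $\operatorname{Hom}_{\mathrm{Sm}}(\mathbb Q,W^{sm})=W^H$, Grothendieck's spectral sequence for a composite functor reads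
\begin{equation}\label{eq:ss}
E_2^{p,q}=H^p_{\mathcal U}(H;R^qsm(W))\Rightarrow H^{p+q}(H;W).
\end{equation}

If $K\lhd H$, a free resolution of $\mathbb Q$ over $\mathbb Q[H/K]$ is a projective resolution in $\mathrm{Sm}$, so $H^p_{\mathcal U}(H;V)=H^p(H/K;V^K)$.

In degree $1$ we shall compute with derivations.

\begin{lemma}\label{lem:H1}
Let $V$ be a smooth module.
\begin{itemize}
\item[(a)] $H^1_{\mathcal U}(H;V)$ is the space of derivations $\delta:H\to V$ with $\delta|_K=0$, modulo the inner derivations $x\mapsto(x-1)v$ with $v\in V^K$.
\item[(b)] If $H$ is f.g., then $H^1_{\mathcal U}(H;-)$ commutes with direct sums.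
\end{itemize}
\end{lemma}
\begin{proof}
Let $I=\ker(\mathbb Q[H/K]\to\mathbb Q)$. As $\mathbb Q[H/K]$ is projective in $\mathrm{Sm}$, $H^1_{\mathcal U}(H;V)=\operatorname{coker}(V^K\to\operatorname{Hom}(I,V))$. A homomorphism $\phi:I\to V$ corresponds to the derivation $\delta(x)=\phi(xK-K)$. It vanishes on $K$, and conversely a derivation vanishing on $K$ satisfies $\delta(xk)=\delta(x)$ for $k\in K$, so it defines $\phi$ on the basis elements $xK-K$ ($xK\neq K$) of $I$; this $\phi$ is $H$-linear by the derivation rule. The image of $v\in V^K$ is $x\mapsto(x-1)v$. This proves (a). If $\Sigma$ generates $H$, the elements $\sigma K-K$, $\sigma\in\Sigma$, generate the module $I$. So if $H$ is f.g., then $\operatorname{Hom}(I,-)$ commutes with direct sums; so does $V\mapsto V^K$, and (b) follows.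
\end{proof}

\subsection{Free coefficients}

Let $C=C(H)$ be the span of the indicator functions $1_{Ux}:H\to\mathbb Q$ ($U\in\mathcal U$, $x\in H$), with $(hf)(x)=f(h^{-1}x)$. Since $h1_{Ux}=1_{(hUh^{-1})hx}$, this is an $H$-module. A coset of $U\in\mathcal U$ is a finite union of cosets of any smaller $U'\in\mathcal U$. Hence the elements of $C\otimes E$ are the functions $f:H\to E$ which for some $U\in\mathcal U$ are left $U$-invariant with support a finite union of cosets $Ux$. As $Ux=x(x^{-1}Ux)$ and $x^{-1}Ux\in\mathcal U$, they are also the functions which for some $U\in\mathcal U$ are right $U$-invariant with support a finite union of cosets $xU$. In either description $U$ may be replaced by a smaller member of $\mathcal U$. Clearly $C\otimes E$ is smooth. If $K\lhd H$, then $C^K=\mathbb Q[H/K]$, so the following proposition extends Lemma~\ref{lem:normal}(c) for $P=K$.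

\begin{proposition}\label{prop:free}
Let $F=\mathbb QH\otimes E$ be free. Then $R^qsm(F)=0$ for $q\ne d$, and $R^dsm(F)\cong C\otimes D_K\otimes E$ with $H$ acting on $C$. Hence $H^j(H;F)=0$ for $j<d$ and
\[
H^{d+p}(H;F)\cong H^p_{\mathcal U}(H;R^dsm(F))\cong H^p_{\mathcal U}(H;C\otimes D_K\otimes E)\qquad(p\ge0),
\]
where the first isomorphism is natural in $F$.
\end{proposition}

In the normal case $H^d(K;\mathbb QH)$ was a sum of copies of $D_K$, permuted by $H/K$. Now no single $U$ need be normalized by $H$. But when $U$ shrinks, the cosets $Ux$ get finer while the summand attached to each coset does not change, up to canonical isomorphism. So an element of the limit has a value at each \emph{point} $x$ of $H$.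

\begin{proof}
$F$ is free over each $\mathbb QU$ and $H^q(U;-)$ commutes with direct sums, so $R^qsm(F)=0$ for $q\ne d$, and $R^dsm$ commutes with direct sums. We may therefore take $F=\mathbb QH$, and have
\[
H^d(U;\mathbb QH)=\bigoplus_{c\in U\backslash H}H^d(U;\mathbb Q[c]).
\]

\emph{The stalks.} Fix $x\in H$. For $U'\le U$ in $\mathcal U$ let $r:H^d(U;\mathbb Q[Ux])\to H^d(U';\mathbb Q[U'x])$ be the isomorphism of Lemma~\ref{lem:coset}. These maps are compatible with composition. Put $D_x=\varinjlim_UH^d(U;\mathbb Q[Ux])$. All maps of this directed system are isomorphisms, so $H^d(U;\mathbb Q[Ux])\cong D_x$ for each $U$. With $U=K$ we get $D_1\cong D_K$.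

\emph{Values.} Let $v\in R^dsm(\mathbb QH)$ be represented by $(v_c)\in H^d(U;\mathbb QH)$. Let $v(x)\in D_x$ be the image of $v_{Ux}$. This is well defined: for $U'\le U$ the projection $\mathbb QH\to\mathbb Q[U'x]$ factors through $\mathbb Q[Ux]$, so the component at $U'x$ of the restriction of $(v_c)$ to $U'$ is $r(v_{Ux})$.

\emph{Comparing stalks.} By (C), left multiplication gives maps $H^d(U;\mathbb Q[Ux])\to H^d(hUh^{-1};\mathbb Q[(hUh^{-1})hx])$, compatible with the maps $r$, and hence isomorphisms $h_*:D_x\to D_{hx}$ with $(hk)_*=h_*k_*$ and $(hv)(hx)=h_*(v(x))$. For $u\in U$ the map $u_*$ is the identity on $H^d(U;\mathbb Q[Ux])$. Thus $u_*:D_x\to D_{ux}$ is the identification of both with $H^d(U;\mathbb Q[Ux])$. In particular $v(ux)=u_*v(x)$ if $v$ is represented over $U$.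

\emph{The isomorphism.} Define $\varphi_v:H\to D_1$ by $\varphi_v(x)=(x_*)^{-1}v(x)$, where $x_*:D_1\to D_x$. If $v$ is represented over $U$ and $u\in U$, then
\[
\varphi_v(ux)=x_*^{-1}u_*^{-1}v(ux)=x_*^{-1}v(x)=\varphi_v(x),
\]
and $\varphi_v$ is supported on finitely many cosets $Ux$. So $\varphi_v\in C\otimes D_1$. If $\varphi_v=0$, all $v_{Ux}$ are $0$, so $v=0$. If $f\in C\otimes D_1$ is left $U$-invariant with support a finite union of cosets $Ux$, let $v_{Ux}\in H^d(U;\mathbb Q[Ux])$ correspond to $x_*f(x)\in D_x$. This does not depend on the choice of $x$ in its coset, since $(ux)_*f(ux)=u_*(x_*f(x))$ corresponds to the same element. Then $\varphi_v=f$. Finally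
\[
\varphi_{hv}(x)=x_*^{-1}(hv)(x)=x_*^{-1}h_*v(h^{-1}x)=(h^{-1}x)_*^{-1}v(h^{-1}x)=\varphi_v(h^{-1}x),
\]
so $v\mapsto\varphi_v$ is $H$-linear. Now only the row $q=d$ of \eqref{eq:ss} is nonzero.
\end{proof}

\begin{proposition}\label{prop:conseq}
\begin{itemize}
\item[(a)] If $[H:K]=\infty$, then $H^j(H;F)=0$ for all free $\mathbb QH$-modules $F$ and $j\le d$.
\item[(b)] If $[H:K]=\infty$ and $H$ is f.g., then $H$ is $(d+1)$-tame.
\item[(c)] For each $p\ge0$ there is an additive functor $\Phi$ of vector spaces with $H^{d+p}(H;\mathbb QH)\cong\Phi(D_K)$. So if $\dim H^{d+p}(H;\mathbb QH)=1$, then $\dim D_K=1$.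
\end{itemize}
\end{proposition}
\begin{proof}
(a) For $j<d$ this is Proposition~\ref{prop:free}. For $j=d$ we need $H^0_{\mathcal U}(H;C\otimes D_K\otimes E)=0$. An $H$-invariant element is a constant function supported on finitely many cosets $Ux$; as $[H:U]=\infty$, it is $0$.

(b) Given (a), this follows from $H^{d+1}(H;F)\cong H^1_{\mathcal U}(H;R^dsm(F))$, which is natural in $F$, because $R^dsm$ and $H^1_{\mathcal U}(H;-)$ commute with direct sums (Lemma~\ref{lem:H1}(b)).

(c) Take $\Phi(X)=H^p_{\mathcal U}(H;C\otimes X)$ and use Lemma~\ref{lem:additive}.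
\end{proof}

\section{Finite generation from a second commensurated subgroup}\label{sec:fg}

We now prove the analogue of Lemma~\ref{lem:model}. The coset space $N/K$ takes the place of the quotient group $B$, and $L$ and $xLx^{-1}$ are no longer equal but only commensurable, so subgroups of finite index in $L$ appear.

\begin{proposition}\label{prop:fg}
Let $K$ be a rational duality group which is a commensurated subgroup of a group $N$, with $\mathcal U$ and $C=C(N)$ as in Section~\ref{sec:smooth} for $H=N$. Let $L\le N$ be a f.g.\ subgroup, commensurated in $N$, with $[L:L\cap K]=\infty$. If $H^1_{\mathcal U}(N;C\otimes E)\ne0$ for some $E$, then $N$ is f.g.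
\end{proposition}

\begin{proof}
Put $V=C\otimes E$.

\emph{($\alpha$) If $L'\le L$ has finite index, then $V^{L'}=0$.} Let $0\ne f\in V^{L'}$ have support a finite union $\bigcup Ux_i$, $U\in\mathcal U$, and let $y$ be in the support. The support is left $L'$-invariant, so $L'y\subset\bigcup Ux_i$ and $L'\subset\bigcup Ux_iy^{-1}$. So $L'$ is a finite union of cosets of $L'\cap U$. Since $[U:U\cap K]<\infty$, it follows that $[L':L'\cap K]<\infty$ and then $[L:L\cap K]<\infty$, a contradiction.

\emph{($\beta$) If $L_1\le L$ has finite index and a derivation $\delta:N\to V$ is inner on $L_1$, then $\delta$ is inner.} Subtract an inner derivation so that $\delta|_{L_1}=0$. For $x\in N$ let $L'=L_1\cap xL_1x^{-1}$, which has finite index in $L$ as $L$ is commensurated. For $l\in L'$ put $l'=x^{-1}lx\in L_1$. Then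
\[
l\delta(x)=\delta(lx)=\delta(xl')=\delta(x),
\]
so $\delta(x)\in V^{L'}=0$ by ($\alpha$).

\emph{A derivation and its supports.} By Lemma~\ref{lem:H1}(a) there is a derivation $\delta:N\to V$ with $\delta|_K=0$ which is not of the form $x\mapsto(x-1)v$ with $v\in V^K$. It is not inner at all: if $\delta(x)=(x-1)v$ for all $x$, then $\delta|_K=0$ forces $v\in V^K$. Let $l_1,\dots,l_r$ generate $L$. Choose $U\in\mathcal U$ such that all $\delta(l_j)$ are right $U$-invariant with support a finite union of cosets $xU$. Put
\[
S=\bigcup_jL\cdot\operatorname{supp}\delta(l_j)=\bigcup_iLy_iU,\qquad\text{a finite union.}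
\]
For $l\in L$, $\delta(l)$ lies in the $L$-submodule of $V$ generated by the $\delta(l_j)$, so $\operatorname{supp}\delta(l)\subset S$.

\emph{Claim: $xS\cap S\ne\emptyset$ for all $x\in N$.} Let $L_1=L\cap xLx^{-1}$, a subgroup of finite index in $L$. For $k\in L_1$ the derivation rule gives
\[
\delta(k)=x\,\delta(x^{-1}kx)-(k-1)\delta(x),
\]
where $\delta(k)$ is supported in $S$ and, as $x^{-1}kx\in L$, $x\delta(x^{-1}kx)$ is supported in $xS$. Suppose $xS\cap S=\emptyset$ and multiply by $1_S$. This preserves $V$ because $S$ is right $U$-invariant, and it commutes with $L_1$ because $S$ is left $L$-invariant. We get $\delta(k)=-(k-1)\bigl(1_S\delta(x)\bigr)$ for all $k\in L_1$. So $\delta$ is inner on $L_1$, hence inner by ($\beta$), a contradiction.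

\emph{Conclusion.} By the claim, $N=SS^{-1}=\bigcup_{i,j}Ly_iUy_j^{-1}L$, so $N$ is generated by $L$, $U$ and the finitely many $y_i$. Since $L$ and $U$ are f.g., so is $N$.
\end{proof}

\section{Increasing unions of finite extensions}\label{sec:union}

The last tool handles limit ordinals. Its idea is visible for $m=0$ and $P_0=1$: if $G$ is an infinite increasing union of finite groups $P_i$, an element of a free module fixed by $G$ has support of size at least $|P_i|$ for all $i$, unless it is $0$.

\begin{lemma}\label{lem:union}
Let $G=\bigcup_{i\ge0}P_i$ with $P_0\le P_1\le\cdots$, all $[P_i:P_0]$ finite and unbounded, and $P_0$ $m$-tame. Then $H^q(G;F)=0$ for all $q\le m$ and all free $\mathbb QG$-modules $F$.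
\end{lemma}
\begin{proof}
There is an exact sequence $0\to\bigoplus_i\mathbb Q[G/P_i]\to\bigoplus_i\mathbb Q[G/P_i]\to\mathbb Q\to0$ whose first map is $xP_i\mapsto xP_i-xP_{i+1}$; its cokernel is $\varinjlim\mathbb Q[G/P_i]=\mathbb Q$. Applying $\operatorname{Ext}_{\mathbb QG}(-,F)$ we get
\[
0\to\varprojlim{}^1H^{q-1}(P_i;F)\to H^q(G;F)\to\varprojlim H^q(P_i;F)\to0 .
\]
By (T) and tameness, $H^q(P_i;F)=0$ for $q<m$. So it suffices to show $\varprojlim H^m(P_i;F)=0$. As restriction maps are injective, this limit is the intersection of the images of the $H^m(P_i;F)$ in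
\[
H^m(P_0;F)=\bigoplus_{c\in P_0\backslash G}H^m(P_0;\mathbb Q[c]\otimes E),\qquad F=\mathbb QG\otimes E,
\]
where we used tameness. Let $w$ be a nonzero element of the intersection. Fix $i$ and write $w=\operatorname{res}(z)$ with $z\in H^m(P_i;F)$. For a coset $b\in P_i\backslash G$ let $z_b\in H^m(P_i;\mathbb Q[b]\otimes E)$ be the image of $z$ under the projection $F\to\mathbb Q[b]\otimes E$. For a $P_0$-coset $c\subset b$ the projection $F\to\mathbb Q[c]\otimes E$ factors through $\mathbb Q[b]\otimes E$, so the $c$-component of $w$ is $r(z_b)$, with $r$ the isomorphism of Lemma~\ref{lem:coset} (write $c=P_0y$, $b=P_iy$). So if one component of $w$ with $c\subset b$ is nonzero, then all $[P_i:P_0]$ of them are. Hence $w$ has at least $[P_i:P_0]$ nonzero components. This holds for every $i$ and contradicts the finiteness of the support of $w$.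
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:BS}}\label{sec:proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $K=N_0\le\cdots\le N_\alpha\le\cdots\le N_\lambda=\pi$ be a chain as in the definition of ascendancy, let $D=D_K$, and let $\operatorname{Comm}_\pi(K)$ be the subgroup of all $g\in\pi$ such that $gKg^{-1}$ is commensurable with $K$. Note that $d=cd\,K\le cd\,\pi=n$.

\medskip\noindent\emph{Step 0: the commensurated case.} Suppose $K$ is contained and commensurated in a subgroup $N$ of finite index in $\pi$. Then $H^n(N;\mathbb QN)\cong\mathbb Q$ by (P), and $\dim D=1$ by Proposition~\ref{prop:conseq}(c) with $H=N$ and $p=n-d$. In particular we are done if $\operatorname{Comm}_\pi(K)=\pi$.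

\medskip\noindent\emph{Step 1: the subgroup $N$ and the element $g$.} Suppose $\operatorname{Comm}_\pi(K)\ne\pi$, and let $\alpha$ be least with $N_\alpha\not\subset\operatorname{Comm}_\pi(K)$. Then $\alpha$ is neither $0$ nor a limit ordinal, so $\alpha=\gamma+1$. Put $N=N_\gamma$. Then $K$ is commensurated in $N$. By Step 0 we may assume
\[
[\pi:N]=\infty .
\]
Choose $g\in N_{\gamma+1}\setminus\operatorname{Comm}_\pi(K)$. Here ascendancy is used: $gNg^{-1}=N$. If $[N:K]$ were finite, both $K$ and $gKg^{-1}$ would have finite index in $N$ and be commensurable. So $[N:K]=\infty$.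

\medskip\noindent\emph{Step 2: pinching the dimension.} By Proposition~\ref{prop:conseq}(a), $H^j(N;F)=0$ for $F$ free and $j\le d$, so $cd\,N\ge d+1$ by (F). By Theorem~\ref{thm:strebel}, $cd\,N\le n-1$. As $d\ge n-2$,
\begin{equation}\label{eq:pinch}
d+1\le cd\,N\le n-1\le d+1 ,
\end{equation}
so $d=n-2$ and $cd\,N=d+1=n-1$. (In particular, the situation of Step 1 with $[\pi:N]=\infty$ does not occur if $d>n-2$.) By (F), $H^{d+1}(N;F)\ne0$ for some free $F$. By Proposition~\ref{prop:free}, $H^1_{\mathcal U}(N;C\otimes E)\ne0$ for some $E$.

\medskip\noindent\emph{Step 3: $N$ is f.g.} Since $gKg^{-1}$ and $K$ are not commensurable, either $[gKg^{-1}:gKg^{-1}\cap K]=\infty$ or $[K:K\cap gKg^{-1}]=\infty$. In the latter case, conjugation by $g^{-1}$ gives $[g^{-1}Kg:g^{-1}Kg\cap K]=\infty$. So for $L=gKg^{-1}$ or $L=g^{-1}Kg$ we have $[L:L\cap K]=\infty$. As $g$ normalizes $N$ and $K$ is commensurated in $N$, the group $L$ is contained in $N$ and commensurated in $N$. And $L\cong K$ is f.g. By Step 2 and Proposition~\ref{prop:fg}, $N$ is f.g.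

\medskip\noindent\emph{Step 4: the first infinite jump above $N$.} By Proposition~\ref{prop:conseq}(b), $N$ is $(d+1)$-tame. Since $[\pi:N]=\infty$, there is a least ordinal $\beta>\gamma$ with $[N_\beta:N]=\infty$. So $[N_\alpha:N]<\infty$ for $\gamma\le\alpha<\beta$.

\emph{$\beta$ is not a limit ordinal.} Suppose it is. The indices $[N_\alpha:N]$, $\gamma\le\alpha<\beta$, are nondecreasing in $\alpha$. They are unbounded: otherwise $N_\alpha$ would be eventually constant for $\alpha<\beta$ and $[N_\beta:N]<\infty$. Choose $\gamma<\alpha_1<\alpha_2<\cdots<\beta$ with strictly increasing indices $[N_{\alpha_i}:N]$. No $\alpha<\beta$ exceeds all $\alpha_i$, as $[N_\alpha:N]$ would be infinite. So $N_\beta=\bigcup_iN_{\alpha_i}$. By Lemma~\ref{lem:union} with $P_0=N$ and $P_i=N_{\alpha_i}$, $H^q(N_\beta;F)=0$ for $F$ free and $q\le d+1=n-1$. So $cd\,N_\beta=n$ by (F), and $[\pi:N_\beta]<\infty$ by Theorem~\ref{thm:strebel}. Then $N_\beta$ is f.g., which is impossible for the union of a strictly increasing sequence of subgroups.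

\medskip\noindent\emph{Step 5: conclusion.} So $\beta=\alpha'+1$ with $\alpha'\ge\gamma$. Put $P=N_{\alpha'}$. Then $[P:N]<\infty$, $P\lhd N_\beta$ and $[N_\beta:P]=\infty$. By Lemma~\ref{lem:finiteext}, $P$ is $(d+1)$-tame. As $[\pi:P]=\infty$, $cd\,P\le n-1=d+1$ by Theorem~\ref{thm:strebel}. By Lemma~\ref{lem:normal}(b), $H^q(N_\beta;F)=0$ for $F$ free and $q\le n-1$. Hence $cd\,N_\beta=n$ by (F), and $[\pi:N_\beta]<\infty$ by Theorem~\ref{thm:strebel}. So $H^n(N_\beta;\mathbb QN_\beta)\cong\mathbb Q$ by (P), and Lemma~\ref{lem:normal}(c) with $m=d+1=n-1$ gives, with $R=N_\beta/P$,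
\[
\mathbb Q\cong H^1\bigl(R;\mathbb QR\otimes H^{d+1}(P;\mathbb QP)\bigr).
\]
By Lemma~\ref{lem:additive}, $\dim H^{d+1}(P;\mathbb QP)=1$. By (Sh), $\dim H^{d+1}(N;\mathbb QN)=1$. By Proposition~\ref{prop:conseq}(c) with $H=N$ and $p=1$, $\dim D=1$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:BS}]
Let $K\cong BS(m,n)$ be ascendant in a $PD_4$-group. By Proposition~\ref{prop:BS}, $K$ is a rational duality group of dimension $2=4-2$, so $\dim D_K=1$ by Theorem~\ref{thm:main}. By Proposition~\ref{prop:BS} again, $|m|=|n|=1$.

Conversely, $BS(-1,-1)\cong BS(1,1)\cong\mathbb Z^2$ and $BS(-1,1)\cong BS(1,-1)$ are the fundamental groups of the torus and the Klein bottle. They are normal in the $PD_4$-groups $\mathbb Z^2\times\mathbb Z^2$ and $BS(1,-1)\times\mathbb Z^2$, the fundamental groups of the products of these surfaces with a torus.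
\end{proof}

\section{The integral version}\label{sec:integral}

Theorem~\ref{thm:main} gives $H^d(K;\mathbb ZK)\otimes_{\mathbb Z}\mathbb Q\cong\mathbb Q$. To replace a rank one group by $\mathbb Z$ we use that $H^d(K;\mathbb ZK)$ is f.g.\ over $\mathbb ZK$ and cannot be $p$-divisible for any prime $p$.

\begin{proof}[Proof of Theorem \ref{thm:int}]
Let $K$ be a duality group of dimension $d$ over $\mathbb Z$, put $M=H^d(K;\mathbb ZK)$, and suppose $K$ is ascendant in a $PD_n$-group with $d\ge n-2$. Then $K$ is a rational duality group with $D_K=M\otimes_{\mathbb Z}\mathbb Q$. By Theorem~\ref{thm:main}, $M$ is torsion-free of rank $1$, and we may regard it as a subgroup of $\mathbb Q$. As $K$ is of type $FP$ and $cd_{\mathbb Z}K=d$ (argue as in (F)), there is a resolution of $\mathbb Z$ of length $d$ by f.g.\ projectives. So $M$ is a quotient of the dual of its last term, hence a f.g.\ right $\mathbb ZK$-module. Automorphisms of $M$ extend to $M\otimes_{\mathbb Z}\mathbb Q=\mathbb Q$, so $K$ acts on $M$ through a character $\chi:K\to\mathbb Q^\times$.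

\emph{$M/pM\ne0$ for every prime $p$.} From $0\to\mathbb ZK\xrightarrow{p}\mathbb ZK\to\mathbb F_pK\to0$ we get $H^q(K;\mathbb F_pK)=0$ for $q\ne d$ (for $q=d-1$ because $M$ is torsion-free) and $H^d(K;\mathbb F_pK)=M/pM$. As $K$ is of type $FP$ over $\mathbb F_p$, some $H^q(K;\mathbb F_pK)$ is nonzero, by the argument of (F).

\emph{$\chi(K)\subset\{\pm1\}$.} If $\chi(k)\ne\pm1$, then, after replacing $k$ by $k^{-1}$ if necessary, some prime $p$ divides the numerator of $\chi(k)$. Localizing $\chi(k)M=M$ at $p$ we get $M_{(p)}=p^eM_{(p)}$ with $e\ge1$. So $M/pM=M_{(p)}/pM_{(p)}=0$, a contradiction.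

Hence a finite set which generates $M$ over $\mathbb ZK$ generates it as an abelian group. So $M\cong\mathbb Z$ and $K$ is a $PD_d$-group.

Conversely, let $K$ be a $PD_d$-group. Then $K\times\mathbb Z^{n-d}$ is a $PD_n$-group, and it contains $K$ as a normal subgroup. To see the first claim, by induction it suffices to show that $G=K\times\mathbb Z$ is a $PD_{d+1}$-group. It is of type $FP$ (take the tensor product of resolutions). As $H^q(K;\mathbb ZG)=H^q(K;\mathbb ZK)\otimes_{\mathbb Z}\mathbb Z[\mathbb Z]$, with the quotient $\mathbb Z$ of $G$ acting on the second factor, the LHS spectral sequence gives $H^{d+p}(G;\mathbb ZG)\cong H^p(\mathbb Z;\mathbb Z[\mathbb Z])$, which is $\mathbb Z$ for $p=1$ and $0$ otherwise.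

Finally, let $K$ be one-ended, of type $FP$ and with $cd_{\mathbb Z}K=2$. For a one-ended f.g.\ group, $H^q(K;RK)=0$ for $q\le1$ and $R=\mathbb Z$ or $\mathbb F_p$. By the cohomology sequence above, $H^1(K;\mathbb F_pK)=0$ implies that $H^2(K;\mathbb ZK)$ has no $p$-torsion. So $K$ is a duality group of dimension $2$ over $\mathbb Z$. If it is ascendant in a $PD_4$-group, it is a $PD_2$-group by the first part.
\end{proof}

\begin{thebibliography}{9}
\bibitem{FDCS}
\emph{Finitely dominated covering spaces of 3- and 4-manifolds},
\url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/EBD752B0ED267394C58FCAC704DBE3B6/S1446788708000189a.pdf/finitely_dominated_covering_spaces_of_3_and_4manifolds.pdf}.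

\bibitem{Strebel}
Strebel, Comment. Math. Helv. 52 (1977), 317--324.
\end{thebibliography}

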